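# Range distortion without group distortion: a slow head and its flux

## 1. A range distorted automorphism that is not group distorted

**Theorem 1.** There are a subshift $X$ on an alphabet of $18$ symbols, an automorphism $\varphi\in\operatorname{Aut}(X,\sigma)$ and a group homomorphism $\mathrm{fl}:\operatorname{Aut}(X,\sigma)\to\mathbb Z$ such that
$$\operatorname{range}(\varphi^m)\le 54\,(m+1)^{\log 3/\log 5}\quad\text{for all } m\ge 1,\qquad\text{and}\qquad \mathrm{fl}(\varphi)=1 .$$
Hence $\varphi$ is range distorted. But for every finitely generated subgroup $H\le\operatorname{Aut}(X,\sigma)$ containing $\varphi$, with finite generating set $S$,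
$$|\varphi^n|_S\ \ge\ \frac{n}{\max_{s\in S}|\mathrm{fl}(s)|}\qquad(n\ge 0),$$
so $\varphi$ is not group distorted.

Let us unpack the words. Fix a finite alphabet $\mathcal A$ and let $\sigma$ be the shift on $\mathcal A^{\mathbb Z}$, $(\sigma x)_n=x_{n+1}$. A *subshift* is a closed set $X\subseteq\mathcal A^{\mathbb Z}$ with $\sigma(X)=X$. An *automorphism* of $(X,\sigma)$ is a homeomorphism $\varphi:X\to X$ that commutes with $\sigma$; these form the group $\operatorname{Aut}(X,\sigma)$. By the Curtis–Hedlund–Lyndon theorem each automorphism is a sliding block code: there is an $r$ such that $\varphi(x)_0$ depends only on $x_{[-r,r]}$, and then $\varphi(x)_i=\varphi(\sigma^ix)_0$ is given by the same rule applied around $i$.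

**Definition (range).** The range of $\varphi$, written $\operatorname{range}(\varphi)$, is the least integer $r\ge0$ such that $\varphi(x)_0$ depends only on $x_{[-r,r]}$ for $x\in X$. The automorphism $\varphi$ is *range distorted* if $\lim_{n\to\infty}\operatorname{range}(\varphi^n)/n=0$.

On the full shift $\{0,1\}^{\mathbb Z}$ the shift has $\operatorname{range}(\sigma^n)=n$ for $n\ge 0$, since $(\sigma^nx)_0=x_n$; so $\sigma$ is not range distorted. An automorphism of finite order has only finitely many powers, so it is range distorted for a trivial reason.

**Definition (group distortion).** For a group $H$ with finite generating set $S$, the word length $|g|_S$ is the least number of factors from $S\cup S^{-1}$ needed to write $g$. An automorphism $\varphi$ is *(group) distorted* if some finitely generated $H\le \operatorname{Aut}(X,\sigma)$ containing $\varphi$, with a finite generating set $S$, satisfies $\lim_{n\to\infty}|\varphi^n|_S/n=0$.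

The choice of $S$ for a given $H$ does not matter: if $S'$ is another finite generating set, then $|g|_{S'}\le \max_{s\in S}|s|_{S'}\cdot|g|_S$. For an abstract example of distortion, take the group of integer upper unitriangular $3\times3$ matrices, with the usual generators $x,y$ and central element $z=[x,y]$. There $[x^n,y^n]=z^{n^2}$, so $|z^{n^2}|\le 4n$, and $z$ is distorted.

Every group distorted automorphism is range distorted (we prove this in Section 2). The question, taken from "Distortion in Automorphisms of Expansive Systems" (https://nbitarv.github.io/webpage/Distorsion.pdf), asks for the converse: is every range distorted automorphism group distorted? In plain words: if the powers $\varphi^n$ spread information at speed zero, must there be a cheap way to write $\varphi^n$ as a product of few automorphisms from some finite list? Theorem 1 says no. One may ask whether the range in Theorem 1 just grows too fast for the implication, and whether a much slower growth would force group distortion. The next two statements say that it does not help to go almost as slow as possible.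

**Theorem 2.** There are a subshift $X$ on $18$ symbols, an automorphism $\varphi$ and a homomorphism $\mathrm{fl}:\operatorname{Aut}(X,\sigma)\to\mathbb Z$ with $\mathrm{fl}(\varphi)=1$, as before, for which moreover $\operatorname{range}(\varphi^m)=O\big(\log m\,(\log\log m)^2\big)$.

**Proposition 3.** For every subshift $X\subseteq\mathcal A^{\mathbb Z}$ and every $\varphi\in\operatorname{Aut}(X,\sigma)$ of infinite order,
$$\max_{0\le m\le M}\operatorname{range}(\varphi^m)\ \ge\ \tfrac12\big(\log_{|\mathcal A|}(M+2)-1\big).$$

There is a gap of a factor $(\log\log m)^2$ between these two statements, and these notes do not close it.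

## 2. Range and homomorphisms to $\mathbb Z$ as lower bounds for word length

To show that $\varphi$ is *not* group distorted we must bound $|\varphi^n|_S$ from below, for all $S$ at once. The first quantity that comes to mind is the range.

**Lemma 4.** (i) $\operatorname{range}(\varphi\psi)\le\operatorname{range}(\varphi)+\operatorname{range}(\psi)$. Consequently every group distorted automorphism is range distorted. (ii) If $f:\operatorname{Aut}(X,\sigma)\to\mathbb Z$ is a homomorphism with $f(\varphi)=1$, then for every finitely generated $H\ni\varphi$ with finite generating set $S$ we have $|\varphi^n|_S\ge n/\max_{s\in S}|f(s)|$ for $n\ge 0$, and $\varphi$ is not group distorted.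

*Proof.* (i) Let $r=\operatorname{range}(\varphi)$ and $r'=\operatorname{range}(\psi)$. The symbol $\varphi(\psi(x))_0$ depends only on $\psi(x)_{[-r,r]}$, and each $\psi(x)_i$ depends only on $x_{[i-r',i+r']}$. So $\varphi\psi(x)_0$ depends only on $x_{[-r-r',r+r']}$. Now let $\varphi\in H=\langle S\rangle$ and let $R$ be the largest range of an element of $S\cup S^{-1}$. Then $\operatorname{range}(\varphi^n)\le R\,|\varphi^n|_S$, so $|\varphi^n|_S/n\to0$ implies $\operatorname{range}(\varphi^n)/n\to0$.

(ii) A product of $\ell$ factors from $S\cup S^{-1}$ has $|f|\le \ell\max_{s\in S}|f(s)|$. Hence $n=|f(\varphi^n)|\le|\varphi^n|_S\max_{s\in S}|f(s)|$. The maximum is at least $1$, because $f(\varphi)=1$ and $\varphi\in\langle S\rangle$. So $|\varphi^n|_S/n$ stays above a positive constant. $\square$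

If $\varphi$ is range distorted, bound (i) gives only $|\varphi^n|_S\ge o(n)$, which is useless. So we turn to (ii). We need a subshift with an automorphism of sublinear range whose automorphism group admits a homomorphism to $\mathbb Z$ that does not kill $\varphi$. By Lemma 4(ii), Theorem 1 follows once we have $X,\varphi,\mathrm{fl}$ with $\mathrm{fl}(\varphi)=1$ and the stated range bound, because $\log3/\log5<1$.

The plan is this. A single *head* travels along the line from $-\infty$ to $+\infty$, and $\varphi$ is one step of its motion. If $X$ is the closure of this one trajectory and its shifts, then the trajectory consists of the isolated points of $X$. Every automorphism must permute these points, and we can count the net number that it pushes from "past" to "future". That count is the homomorphism. The range of $\varphi^m$ is governed by how far the head can get in $m$ steps, so the head must be slow.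

## 3. A head with constant delay

The simplest way to slow a head is to let it rest. Take the alphabet $\{*,0,1,\dots,N-1\}$ and the subshift of configurations with at most one symbol different from $*$. Let $\varphi$ replace a symbol $c<N-1$ by $c+1$ in place, and move a symbol $N-1$ one cell to the right, where it becomes $0$. This is an automorphism, and $\varphi^N=\sigma^{-1}$.

Here $\operatorname{range}(\sigma^{-n})=n$: the symbol $(\sigma^{-n}x)_0=x_{-n}$ tells a configuration with head at $-n$ from the headless one, and these two agree on $[-n+1,n-1]$. For $m=Nn+r$ with $0\le r<N$ we have $\varphi^m=\sigma^{-n}\varphi^r$, so $\operatorname{range}(\varphi^m)\le n+1$. By Lemma 4(i), $n+1=\operatorname{range}(\varphi^{N(n+1)})\le\operatorname{range}(\varphi^m)+\operatorname{range}(\varphi^{N-r})\le \operatorname{range}(\varphi^m)+1$. So $\operatorname{range}(\varphi^m)/m\to 1/N$. A bounded delay per cell divides the speed by a constant and does not bring it to zero.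

To have speed zero, the head must cross a stretch of cells, come back, cross again, and do so on all scales. And the motion must be reversible, since $\varphi$ is to be a homeomorphism.

## 4. The four-state machine and good words

Suppose that we already know how to make the head cross a word $v$ slowly, from left to right and from right to left. Put a gate on each side of $v$, on the left a cell of type $1$ and on the right a cell of type $2$, and make the head cross $v$ three times: forward, backward, forward. The gates must remember how often they have been visited. For the backward crossing of the whole word we want the mirror behavior: backward, forward, backward, and at the end everything is reset. Each gate is left twice in the forward passage and twice in the backward one, so a counter in $\mathbb Z/4$ will do. Writing down for each counter value from which side the head should come and to which side it should go gives the following table.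

**Definition (cells).** A cell has a *type* in $\{1,2,D\}$. Cells of type $1$ and $2$ also carry a *state* in $\mathbb Z/4$. A cell may or may not carry the *head*. This gives $(4+4+1)\cdot2=18$ symbols. Let $\hat X$ be the subshift of configurations with at most one head. Each cell has an *exit side* and an *entry side*:

| | state 0 | state 1 | state 2 | state 3 |
|---|---|---|---|---|
| type 1: exit / entry | R / L | R / R | R / R | L / R |
| type 2: exit / entry | L / L | R / L | L / R | L / L |

and $D$ has exit R and entry L.

**Definition (the maps $\Phi$ and $\Psi$).** Both maps $\hat X\to\hat X$ fix headless configurations.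

* $\Phi$: if the head is at cell $k$, move it to the neighbor of $k$ on the exit side of cell $k$, and add $1$ to the state of cell $k$ (nothing is added if $k$ has type $D$).
* $\Psi$: if the head is at cell $k$, move it to the neighbor $k'$ of $k$ on the entry side of cell $k$, and subtract $1$ from the state of $k'$ (nothing is subtracted if $k'$ has type $D$).

Both maps are continuous, commute with $\sigma$, have local rules of radius $1$, and preserve types. They are not inverse to each other on $\hat X$; in fact $\Phi$ is not injective there. For instance, let cell $k$ be of type $D$ and let cell $k+2$ be of type $1$. Compare the configuration with head at $k$ and state $0$ at $k+2$ with the one that has head at $k+2$ and state $3$ there, all else being equal. Both are sent to the configuration with head at $k+1$ and state $0$ at $k+2$. So we must restrict to configurations where $\Psi$ does undo $\Phi$.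

**Definition (consistent arrival).** When the head moves from $k$ to $k'$ under $\Phi$, it *arrives* at $k'$ from the side of $k$. The arrival is *consistent* if that side is the entry side of cell $k'$ in its current state.

If $\Phi$ applied to a one-head configuration $x$ makes a consistent arrival at $k'$ from $k$, then $\Psi$ sends the head back from $k'$ to $k$ and subtracts the $1$ that was added to the state of $k$. So $\Psi\Phi(x)=x$.

**Definition (good word).** A word $w$ of length $\ell$ over $\{1,2\}$ is *good with time* $T=T(w)$ if, whenever cells $a+1,\dots,a+\ell$ have types $w$, the following two conditions hold.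

* (F) If all these cells have state $0$ and the head has, at time $0$, arrived at $a+1$ from the left, then at times $0,\dots,T-1$ the head is in $[a+1,a+\ell]$ and all its arrivals at these times are consistent; at time $T$ it arrives at $a+\ell+1$ from the left, and all states in the block are $2$.
* (B) If all these cells have state $2$ and the head has, at time $0$, arrived at $a+\ell$ from the right, then at times $0,\dots,T-1$ the head is in $[a+1,a+\ell]$ with consistent arrivals; at time $T$ it arrives at $a$ from the right, and all states in the block are $0$.

The empty word is good with $T=0$. We call a passage as in (F) or (B) a *crossing*.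

The first nonempty example is $w=12$, which has $T=4$. Let us trace it by hand in cells $1$ and $2$. Forward, from states $(0,0)$:

| time | head at, coming from | state read | exit | states afterwards |
|---|---|---|---|---|
| 0 | cell 1, from L | 0 (entry L) | R | $(1,0)$ |
| 1 | cell 2, from L | 0 (entry L) | L | $(1,1)$ |
| 2 | cell 1, from R | 1 (entry R) | R | $(2,1)$ |
| 3 | cell 2, from L | 1 (entry L) | R | $(2,2)$ |

At time $4$ the head arrives at cell $3$ from the left. Backward, from states $(2,2)$:

| time | head at, coming from | state read | exit | states afterwards |
|---|---|---|---|---|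
| 0 | cell 2, from R | 2 (entry R) | L | $(2,3)$ |
| 1 | cell 1, from R | 2 (entry R) | R | $(3,3)$ |
| 2 | cell 2, from L | 3 (entry L) | L | $(3,0)$ |
| 3 | cell 1, from R | 3 (entry R) | L | $(0,0)$ |

At time $4$ the head arrives at cell $0$ from the right. All eight columns of the machine's table have been used once each. The next lemma is the same trace with words inserted.

**Lemma 5.** If $u,v$ are good, then $u1v2u$ is good, with time $2T(u)+3T(v)+4$.

*Proof.* Let $c,c'$ be the cells of the displayed $1$ and $2$. What happens while the head is inside a copy of $u$ or $v$ depends only on that copy, so we may use goodness of $u,v$ for each passage.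

(F) All states are $0$.

1. Cross the first $u$ by (F).
2. Arrive at $c$ from L in state $0$ (entry L, consistent), exit R; $c$ gets state $1$.
3. Cross $v$ by (F); its states become $2$.
4. Arrive at $c'$ from L in state $0$ (entry L, consistent), exit L; $c'$ gets state $1$.
5. Cross $v$ by (B); its states become $0$.
6. Arrive at $c$ from R in state $1$ (entry R, consistent), exit R; $c$ gets state $2$.
7. Cross $v$ by (F); its states become $2$.
8. Arrive at $c'$ from L in state $1$ (entry L, consistent), exit R; $c'$ gets state $2$.
9. Cross the last $u$ by (F).

The head now arrives from the left at the cell after the block. All states are $2$: both gates were left twice, $v$ was crossed F, B, F, and each $u$ was crossed F.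

(B) All states are $2$.

1. Cross the last $u$ by (B); its states become $0$.
2. Arrive at $c'$ from R in state $2$ (entry R, consistent), exit L; $c'$ gets state $3$.
3. Cross $v$ by (B); its states become $0$.
4. Arrive at $c$ from R in state $2$ (entry R, consistent), exit R; $c$ gets state $3$.
5. Cross $v$ by (F); its states become $2$.
6. Arrive at $c'$ from L in state $3$ (entry L, consistent), exit L; $c'$ gets state $0$.
7. Cross $v$ by (B); its states become $0$.
8. Arrive at $c$ from R in state $3$ (entry R, consistent), exit L; $c$ gets state $0$.
9. Cross the first $u$ by (B).

The head arrives from the right at the cell before the block, and all states are $0$. In both cases there are two crossings of $u$, three of $v$ and four visits to $c$ or $c'$, each visit lasting one instant. So the time is $2T(u)+3T(v)+4$. $\square$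

We shall use one more fact that the proof shows. In both directions the crossing consists of crossings of $u,v,v,v,u$, in this order, separated by single visits to $c$ or $c'$. Call these visits *separator instants*.

## 5. The orbit closure $X$ and the automorphism $\varphi$

Now we lay good words on the line. The letter $D$ is a one-way marker between them. Let $u_0,u_1,u_2,\dots$ be good words with $u_0$ empty, $u_k$ nonempty for $k\ge1$, and $|u_k|\to\infty$. The choice of these words will determine the range; everything in this section and the next holds for any choice. Let $t$ be the bi-infinite type sequence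
$$t=\cdots D_{-1}\,u_1\,D_0\,u_0\,D_1\,u_1\,D_2\,u_2\,D_3\cdots$$
where each $D_k$ is a letter $D$ and *block* $k\in\mathbb Z$, between $D_k$ and $D_{k+1}$, is a copy of $u_{|k|}$. Let $p_k$ be the position of $D_k$, with $p_0=0$ and $p_1=1$; so $p_{k+1}=p_k+|u_{|k|}|+1$. Since only block $0$ is empty, the word $DD$ occurs in $t$ only at positions $0,1$.

**The trajectory.** Let $y^{(k)}$ have types $t$, head at $p_k$, state $2$ in all blocks $i<k$ and state $0$ in all blocks $i\ge k$. Apply $\Phi$. The head leaves $D_k$ to the right, crosses block $k$ by (F) in time $T(u_{|k|})$, and arrives at $D_{k+1}$ from the left. Arrivals at $D$'s from the left are consistent. So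
$$\Phi^{T(u_{|k|})+1}(y^{(k)})=y^{(k+1)},$$
with all arrivals on the way consistent. Put $\tau_0=0$ and $\tau_{k+1}=\tau_k+T(u_{|k|})+1$ for all $k\in\mathbb Z$. We obtain a sequence $(z_j)_{j\in\mathbb Z}$ with
$$z_{\tau_k}=y^{(k)},\qquad \Phi(z_j)=z_{j+1},\qquad \Psi(z_{j+1})=z_j\qquad(j,k\in\mathbb Z).$$
Let $h_j$ be the position of the head in $z_j$.

For $\tau_k<j<\tau_{k+1}$ the head is in block $k$, the blocks $i<k$ have state $2$ and the blocks $i>k$ have state $0$. So the cell $p_k$ is visited exactly once, at time $\tau_k$, and every cell is visited finitely often. The $z_j$ are pairwise distinct. Indeed, if $z_j=z_{j'}$ with $j<j'$, then $z_{j+s}=z_{j'+s}$ for all $s\ge0$. Choose $s\ge 0$ with $j+s=\tau_k$ for some $k$; then $p_k$ is visited also at time $j'+s\ne\tau_k$, a contradiction.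

**The subshift.** Let $O=\{\sigma^iz_j:i,j\in\mathbb Z\}$ and $X=\overline O$. Since $\Phi(O)=\Psi(O)=O$ and the maps are continuous, $\Phi$ and $\Psi$ map $X$ into $X$. On the dense set $O$ we have $\Psi\Phi=\Phi\Psi=\mathrm{id}$, hence the same holds on $X$. So $\varphi:=\Phi|_X$ is in $\operatorname{Aut}(X,\sigma)$, and $\varphi(z_j)=z_{j+1}$.

## 6. Isolated points and the flux homomorphism

**Proposition 6.** For every $X$ as in Section 5 there is a homomorphism $\mathrm{fl}:\operatorname{Aut}(X,\sigma)\to\mathbb Z$ with $\mathrm{fl}(\varphi)=1$.

The points of $O$ form a grid $\mathbb Z\times\mathbb Z$ (shift, time), and $\varphi$ moves time forward by one. One might hope that every automorphism acts on time by a translation, so that the amount of translation is the homomorphism. This is false. Let $\psi$ be the map that looks for two adjacent cells of type $D$ with the head on one of them and moves the head to the other one. It has a local rule and is an involution. In $O$ it affects only the shifts of $z_0=y^{(0)}$ and $z_1=y^{(1)}$, which differ only in the position of the head ($0$ and $1$, respectively), since block $0$ is empty. So $\psi$ swaps $\sigma^iz_0$ with $\sigma^iz_1$ and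 fixes all other points of $O$; it preserves $O$, hence $X$. On times it acts as the transposition $(0\;1)$. The conjugate $\varphi^n\psi\varphi^{-n}$ acts as $(n\;\,n{+}1)$, so every finitely supported permutation of times occurs. We therefore need an invariant that ignores local reshuffling but sees the net drift. This is what the flux does.

*Proof of Proposition 6.*

**Step 1: $O$ is the set of isolated points of $X$.** This step shows that every automorphism preserves $O$. Fix $j$ and $N\ge1$. Let $U$ be the set of $x\in X$ whose types at $0,1$ are $D,D$, whose head is at $h_j$, and which agree with $z_j$ on $[-N,N]$. It is clopen and contains $z_j$. If $\sigma^iz_{j'}\in U$, then $t_it_{i+1}=DD$, so $i=0$; and $h_{j'}=h_j$, which leaves finitely many $j'$ because each cell is visited finitely often. These finitely many $z_{j'}$ are distinct, so for $N$ large only $z_j$ survives, and $U\cap O=\{z_j\}$. Then $U\setminus\{z_j\}$ is an open set that misses the dense set $O$, so it is empty, and $U=\{z_j\}$. Thus $z_j$ is isolated, and so are its shifts. Conversely, an isolated point lies in every dense set, in particular in $O$. So $O$ is exactly the set of isolated points, and $\psi(O)=O$ for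 every $\psi\in\operatorname{Aut}(X,\sigma)$.

We also record that $\sigma^iz_j=\sigma^{i'}z_{j'}$ only if $(i,j)=(i',j')$. Indeed $\sigma^{i-i'}z_j=z_{j'}$ has $DD$ at positions $0,1$, so $i=i'$, and then $j=j'$.

**Step 2: each automorphism gives a permutation of times.** This step removes the shift coordinate. Let $\psi\in\operatorname{Aut}(X,\sigma)$ and write $\psi(z_j)=\sigma^{a_j}z_{\pi(j)}$, which is possible in exactly one way. We claim that $a_j$ does not depend on $j$. The points $z_j$ and $z_0$ agree outside a finite set, since all states far to the left are $2$ and all states far to the right are $0$ in both. By the local rule, $\psi(z_j)$ and $\psi(z_0)$ agree outside a finite set too. Comparing types, $t_{n+a_j}=t_{n+a_0}$ for all but finitely many $n$. If $a_j\neq a_0$, then taking $n=p_k-a_j$ shows that for all large $k$ there is a $D$ in $t$ at position $p_k+(a_0-a_j)$. This contradicts the fact that the gaps $|u_{|k|}|+1$ between consecutive $D$'s tend to infinity. So $a_j=a$ for all $j$, and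
$$\psi(\sigma^iz_j)=\sigma^{i+a}z_{\pi(j)}\qquad(i,j\in\mathbb Z).$$
Since $\psi$ is a bijection of $O\cong\mathbb Z\times\mathbb Z$, the map $\pi=\pi_\psi$ is a permutation of $\mathbb Z$. From $\psi\psi'(z_j)=\psi(\sigma^{a'}z_{\pi_{\psi'}(j)})=\sigma^{a+a'}z_{\pi_\psi(\pi_{\psi'}(j))}$ we get $\pi_{\psi\psi'}=\pi_\psi\pi_{\psi'}$. Also $\pi_\varphi(j)=j+1$.

**Step 3: the two ends of time are preserved.** This step shows that $\pi$ cannot exchange or mix past and future. Let $z^+$ (respectively $z^-$) be the headless configuration with types $t$ and all states $2$ (respectively all states $0$). As $j\to+\infty$ the head leaves every finite window and block $k$ has state $2$ once $j\ge\tau_{k+1}$; so $z_j\to z^+$. In the same way $z_j\to z^-$ as $j\to-\infty$. In particular $z^\pm\in X$, and $z^+\ne z^-$ since there are nonempty blocks.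

Let $j\to+\infty$. Then
$$z_{\pi(j)}=\sigma^{-a}\psi(z_j)\ \to\ \sigma^{-a}\psi(z^+)=:y .$$
Since $\pi$ is injective, $|\pi(j)|\to\infty$; passing to a subsequence on which $\pi(j)$ tends to $+\infty$ or to $-\infty$ shows $y\in\{z^+,z^-\}$. Suppose $y=z^-$. The points $z_0=y^{(0)}$ and $z^+$ agree on $(-\infty,0)$, where both are headless with state $2$. By the local rule, $\sigma^{-a}\psi(z_0)=z_{\pi(0)}$ and $\sigma^{-a}\psi(z^+)=z^-$ agree on some half-line $(-\infty,-M)$. But far to the left $z_{\pi(0)}$ has all states $2$ and $z^-$ has all states $0$, a contradiction. So $y=z^+$. If $\pi(j)$ did not tend to $+\infty$, some subsequence would tend to $-\infty$ and give the limit $z^-\neq z^+$. Hence $\pi(j)\to+\infty$ as $j\to+\infty$.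

Let $j\to-\infty$. Now $z_{\pi(j)}\to\sigma^{-a}\psi(z^-)\in\{z^+,z^-\}$. If this limit were $z^+$, we would use that $z_0$ and $z^-$ agree on $(0,\infty)$, where both are headless with state $0$: then $z_{\pi(0)}$ and $z^+$ would agree on some $(M,\infty)$, but far to the right $z_{\pi(0)}$ has states $0$ and $z^+$ has states $2$. So the limit is $z^-$, and $\pi(j)\to-\infty$ as $j\to-\infty$.

**Step 4: counting the flux.** This step turns $\pi$ into an integer. For $A,B\subseteq\mathbb Z$ with finite symmetric difference put
$$[A:B]=|A\setminus B|-|B\setminus A| .$$
For example, with $\mathbb N=\{0,1,2,\dots\}$ we have $[\mathbb N:\mathbb N+3]=3$, and if $B=\{-2,-1\}\cup\{1,2,\dots\}$ then $[\mathbb N:B]=1-2=-1$. If $E\subseteq A\cap B$ has finite complement in $A$ and in $B$, then $[A:B]=|A\setminus E|-|B\setminus E|$, because $|(A\cap B)\setminus E|$ is added to both terms. If $A,B,C$ have pairwise finite symmetric differences, take $E=A\cap B\cap C$; this gives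
$$[A:B]+[B:C]=[A:C].$$
Clearly $[\pi A:\pi B]=[A:B]$ for every permutation $\pi$ of $\mathbb Z$.

Let $\pi=\pi_\psi$. By Step 3, $\pi(j)\ge0$ for all large $j$, so $\pi(\mathbb N)\setminus\mathbb N$ is finite. An element of $\mathbb N\setminus\pi(\mathbb N)$ has the form $\pi(j)\ge0$ with $j<0$; since $\pi(j)\to-\infty$ as $j\to-\infty$, there are finitely many of these. So $[\mathbb N:\pi_\psi\mathbb N]$ is defined, and we put $\mathrm{fl}(\psi)=[\mathbb N:\pi_\psi\mathbb N]$. Then
$$\mathrm{fl}(\psi\psi')=[\mathbb N:\pi_\psi\mathbb N]+[\pi_\psi\mathbb N:\pi_\psi\pi_{\psi'}\mathbb N]=[\mathbb N:\pi_\psi\mathbb N]+[\mathbb N:\pi_{\psi'}\mathbb N]=\mathrm{fl}(\psi)+\mathrm{fl}(\psi'),$$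
and $\mathrm{fl}(\varphi)=[\{0,1,\dots\}:\{1,2,\dots\}]=1$. $\square$

The involution $\psi$ above has $\pi_\psi=(0\;1)$ and $\pi_\psi\mathbb N=\mathbb N$, so its flux is $0$.

## 7. Range and displacement of the head

By Proposition 6, only the range remains. We translate it into a statement about a walk on $\mathbb Z$.

**Lemma 7.** Let $m\ge1$ and let $g$ be an integer with $|h_{j+s}-h_j|\le g$ for all $j\in\mathbb Z$ and $0\le s\le m$. Then $\operatorname{range}(\varphi^m)\le2g$.

*Proof.* First we pass from $O$ to $X$: the head of any one-head $x\in X$ moves by at most $g$ from its starting position during times $0,\dots,m$. Indeed, if its head is at $h$, these $m$ steps depend only on $x_{[h-m-1,h+m+1]}$, and some element of $O$ agrees with $x$ there. That element is a shift of some $z_j$, so its head moves by at most $g$.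

Now let $x,x'\in X$ agree on $[-2g,2g]$. Suppose first that $x$ has its head at $h$ with $|h|\le g$. Then so does $x'$. We show by induction on $s\le m$ that $\varphi^sx$ and $\varphi^sx'$ agree on $[-2g,2g]$ and have a common head position in $[h-g,h+g]\subseteq[-2g,2g]$. For $s=0$ this is given. In passing from $s$ to $s+1$, the same symbol is read in both configurations, so the same update is made at the old and the new head position; and the new head position is again in $[h-g,h+g]$ by the first paragraph. For $s=m$ we get $\varphi^m(x)_0=\varphi^m(x')_0$.

Otherwise neither $x$ nor $x'$ has its head in $[-g,g]$. By the first paragraph the head, if there is one, does not visit $0$ during times $0,\dots,m$, and cell $0$ does not change. So $\varphi^m(x)_0=x_0=x'_0=\varphi^m(x')_0$. $\square$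

## 8. The blocks $1^k2^k$: exponential crossing time, ballistic start

Which words $u_k$ should we take? Lemma 5 with $u$ empty suggests $u_k=1^k2^k$, because $1^{k+1}2^{k+1}=1\,(1^k2^k)\,2$. These words are good, and $T(1^{k+1}2^{k+1})=3T(1^k2^k)+4$, so $T(1^k2^k)=2\cdot3^k-2$. A block of only $2k$ cells takes exponentially long to cross, which looks excellent.

However, the resulting $\varphi$ is not range distorted: $\operatorname{range}(\varphi^m)=m$ for all $m\ge1$. To see this, take $k\ge m+2$ and look at the moment when the head enters block $k$, at cell $b+1$ with $b=p_k$. It meets $k$ cells of type $1$ in state $0$, all of which send it to the right. So at times $\tau_k+1+s$ with $0\le s<k$ it is at $b+1+s$. Shift $z_{\tau_k+2}$ and $z_{\tau_k+1}$ by $b+2+m$ to get $x$ and $x'$, with heads at $-m$ and $-m-1$. They differ only at cells $-m-1$ and $-m$, so they agree on $[-m+1,m-1]$. But $\varphi^m(x)$ has its head at $0$ and $\varphi^m(x')$ has its head at $-1$. So $\operatorname{range}(\varphi^m)\ge m$, and equality holds since $\Phi$ has radius $1$.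

The crossing is slow on average, but it contains long ballistic runs. Lemma 7 asks for slowness in *every* window of $m+1$ instants, for every $m$. The trouble comes from the outer words $u$ in $u1v2u$ being empty: nothing delays the head between one gate and the next gate inside. The remedy is to let the outer words be slow too.

## 9. The blocks $w_n$ and the proof of Theorem 1

Let $w_0$ be empty and
$$w_{n+1}=w_n\,1\,w_n\,2\,w_n .$$
So $w_1=12$ and $w_2=12\,1\,12\,2\,12$. By Lemma 5 all $w_n$ are good. From $|w_{n+1}|+1=3(|w_n|+1)$ and $T(w_{n+1})+1=5(T(w_n)+1)$ we get
$$|w_n|=3^n-1,\qquad T(w_n)=5^n-1 .$$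
Take $u_k=w_k$ in Section 5. These satisfy the requirements there, and Proposition 6 gives $\mathrm{fl}$ with $\mathrm{fl}(\varphi)=1$. By Lemma 4(ii) it remains to prove the range bound.

**Step 1: cutting the time line at scale $n$.** This step presents the whole motion as slow pieces of comparable size. Fix $n\ge1$. Call a crossing of a copy of $w_n$ an *$n$-crossing*; it occupies $5^n-1$ consecutive instants and stays in an interval of $3^n-1$ cells. For $k\ge n$, iterating the remark after Lemma 5 shows that each crossing of a copy of $w_k$ is an alternating sequence
$$(n\text{-crossing}),\ \text{separator instant},\ (n\text{-crossing}),\ \dots,\ (n\text{-crossing}).$$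
The blocks $k$ with $|k|<n$ are too short for this; they lie between $D_{-n+1}$ and $D_n$. We call the set of instants strictly between the visits to $D_{-n+1}$ and $D_n$ the *central piece*. We count the visits to $D_k$ with $k\ge n$ or $k\le-n+1$ as separator instants, together with the visits to cells inside blocks as above. Then the whole time line of $(h_j)$ is an alternating sequence of *pieces* and separator instants, where the pieces are the $n$-crossings and the one central piece. The central piece stays strictly between $D_{-n+1}$ and $D_n$, a set of
$$\sum_{|k|<n}(|w_{|k|}|+1)-1=\sum_{|k|<n}3^{|k|}-1=(3^n-2)-1=3^n-3$$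
cells. For $n=1$ it is empty, and we still count it as a piece.

**Step 2: short windows visit few cells.** This step bounds the displacement uniformly. Consider a window of at most $5^n$ consecutive instants. If it met three $n$-crossings, it would contain the middle one, at least two separator instants, and at least one instant of each of the other two, so at least $(5^n-1)+2+2=5^n+3$ instants. That is impossible. So the window meets at most two $n$-crossings. If it contains $q$ separator instants, then the $q-1$ pieces between consecutive ones consist of at most two $n$-crossings and possibly the central piece, so $q\le4$. Altogether the window meets at most three pieces and at most four separator instants, and at most $3\cdot3^n+4$ cells are visited. The head moves by $\pm1$ at each step, so the visited cells form an interval. Hence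
$$m+1\le5^n\ \Longrightarrow\ |h_{j+s}-h_j|\le3^{n+1}+3\le3^{n+2}\qquad(j\in\mathbb Z,\ 0\le s\le m).\tag{1}$$

**Step 3: the range bound.** Here we choose the scale. Given $m\ge1$, choose $n\ge1$ with $5^{n-1}<m+1\le5^n$. Then
$$3^{n+2}=27\cdot3^{n-1}=27\,(5^{n-1})^{\log3/\log5}\le27\,(m+1)^{\log3/\log5}.$$
By (1) and Lemma 7, $\operatorname{range}(\varphi^m)\le2\cdot3^{n+2}\le54\,(m+1)^{\log3/\log5}$. Since $\log3/\log5<1$, this is $o(m)$. This proves Theorem 1, and the question has a negative answer. $\square$

## 10. A logarithmic lower bound for the range

We now prove Proposition 3, which tells us how slow the range could possibly be. It uses the Morse–Hedlund theorem: an infinite subshift $Y$ has at least $n+1$ words of length $n$, for every $n\ge1$. Here is the short argument. Let $P(n)$ be the number of words of length $n$ that occur in $Y$, and suppose $P(n)\le n$ for some $n\ge1$. If $P(1)\le1$, then $Y$ has at most one point. Otherwise $P(1)\ge2$, and since $P$ is nondecreasing and $P(n)\le n$, we have $P(k+1)=P(k)$ for some $1\le k<n$. Every word of length $k$ has at least one extension by a letter on the right and at least one on the left, so by counting it has exactly one of each.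 Then a point of $Y$ is determined by its coordinates in $[0,k-1]$, so $Y$ is finite.

*Proof of Proposition 3.* Let $Y=\{(\varphi^m(x)_0)_{m\in\mathbb Z}:x\in X\}\subseteq\mathcal A^{\mathbb Z}$. It is the image of the compact set $X$ under a continuous map, hence closed. Shifting the sequence of $x$ gives the sequence of $\varphi(x)$, so $Y$ is a subshift. Suppose that $Y$ is finite. Then the shift permutes $Y$, so there is $p\ge1$ with $\varphi^p(x)_0=x_0$ for all $x\in X$. Applying this to $\sigma^ix$ gives $\varphi^p(x)_i=x_i$ for all $i$, so $\varphi^p=\mathrm{id}$, a contradiction. So $Y$ is infinite and has at least $M+2$ words of length $M+1$. Each of them is, by shift invariance, of the form $(\varphi^m(x)_0)_{0\le m\le M}$. If $R=\max_{0\le m\le M}\operatorname{range}(\varphi^m)$, such a word is determined by $x_{[-R,R]}$. Hence $M+2\le|\mathcal A|^{2R+1}$, which is the claim. $\square$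

## 11. Range $O(\log m\,(\log\log m)^2)$

In Section 9 the length of the words is a power of the crossing time. To prove Theorem 2 we want the length to grow linearly in a parameter $k$ while the time grows exponentially in $k$. The words $1^k2^k$ do this but have ballistic runs. Recall where the two families come from: in $u1q_k2u$ the outer word $u$ is always empty for $1^k2^k$, and as long as $q_k$ itself for $w_k$. We interpolate. At most levels $k$ we let $u$ be empty or short. At levels where $k+1$ is divisible by a high power $2^e$, we use a long outer word, of index about $2^e/(e+2)^2$. Such levels have density $2^{-e}$, so the average length added per level is about $\sum_e(e+2)^{-2}$, a convergent sum; this is what makes the length linear. And levels with a long outer word come regularly, which breaks up the ballistic runs.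

**The words.** Let $\nu$ be the 2-adic valuation. Let $\rho(e)$ be the largest power of $2$ that is $\le2^e/(e+2)^2$, and $\rho(e)=0$ if $2^e/(e+2)^2<1$. For example, $\rho(e)=0$ for $e\le5$, and $\rho(6)=\rho(7)=1$, $\rho(8)=2$, $\rho(9)=\rho(10)=4$, $\rho(11)=8$. For $e\ge1$ we have $\sqrt2\,(e+2)>e+3$, so $2^e/(e+2)^2$ increases for $e\ge1$; since $\rho(0)=\rho(1)=0$, the function $\rho$ is nondecreasing, and $\rho\to\infty$. Put $r(k)=\rho(\nu(k+1))$ for $k\ge0$. Then $r(k)\le k$: with $e=\nu(k+1)$, if $\rho(e)\ge1$ then $e\ge1$ and $\rho(e)\le2^e/4\le2^e-1\le k$. So we may define
$$q_0=\text{empty},\qquad q_{k+1}=q_{r(k)}\,1\,q_k\,2\,q_{r(k)} .$$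
For instance $q_k=1^k2^k$ for $k\le63$, and $q_{64}=q_1\,1\,q_{63}\,2\,q_1=12\,1^{64}2^{64}\,12$. By Lemma 5 all $q_k$ are good. With $L_k=|q_k|+1$ and $S_k=T(q_k)+1$ we have
$$L_0=S_0=1,\qquad L_{k+1}=L_k+2L_{r(k)},\qquad S_{k+1}=3S_k+2S_{r(k)} .$$
Both sequences are strictly increasing, and $S_k\ge3^k$. Take $u_0=q_0$ and $u_k=q_{2^k}$ for $k\ge1$, and let $X,\varphi$ be as in Section 5. By Proposition 6 there is $\mathrm{fl}$ with $\mathrm{fl}(\varphi)=1$. It remains to bound the range.

**Step 1: the length is linear, $L_K\le C_1K$ for $K\ge1$.** This step makes precise the density heuristic. For $K\ge1$ put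
$$A(K)=1+2\sum_{e\ge0,\ 2^e\le K}L_{\rho(e)}2^{-e},$$
a nondecreasing function of $K$. At most $K/2^e$ integers $i\in[1,K]$ have $\nu(i)=e$, and none if $2^e>K$. So
$$L_K=1+2\sum_{i=1}^KL_{\rho(\nu(i))}\le1+2K\sum_{2^e\le K}L_{\rho(e)}2^{-e}\le K\,A(K).$$
We show that $A$ is bounded. Let $\hat A_e=A(2^e)$; then $\hat A_0=3$ and $\hat A_e=\hat A_{e-1}+2L_{\rho(e)}2^{-e}$ for $e\ge1$. If $\rho(e)\ge1$, then $\rho(e)\le2^e/9<2^{e-1}$, so
$$L_{\rho(e)}\le\rho(e)A(\rho(e))\le2^e(e+2)^{-2}\hat A_{e-1},\qquad\text{hence}\qquad\hat A_e\le\hat A_{e-1}\big(1+2(e+2)^{-2}\big).$$
If $\rho(e)=0$, then $L_{\rho(e)}=1$ and $\hat A_e=\hat A_{e-1}+2^{1-e}\le\hat A_{e-1}(1+2^{1-e})$. The product $\prod_{e\ge1}\big(1+2(e+2)^{-2}+2^{1-e}\big)$ converges, so $A(K)\le C_1$ for all $K\ge1$, with a constant $C_1\geq 3$. Thus $L_K\le C_1K$.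

**Step 2: cutting a crossing at level $j$.** This step describes what lies between two consecutive crossings of $q_j$. Fix $j\ge1$. Define finite lists of indices by
$$\lambda(k)=(k)\ \text{ for }k\le j,\qquad\lambda(k+1)=\lambda(r(k))\,\lambda(k)\,\lambda(k)\,\lambda(k)\,\lambda(r(k))\ \text{ for }k\ge j .$$
All entries are $\le j$. By the remark after Lemma 5 and induction, a crossing of $q_k$ (in either direction) is a sequence of crossings of $q_i$, with $i$ running through $\lambda(k)$ and consecutive ones separated by single separator instants. Call crossings of $q_j$ *long* and those of $q_i$ with $i<j$ *short*; a short crossing with $i=0$ is empty and takes no time. By induction each $\lambda(k)$ is a palindrome, and for $k\ge j$ it contains $j$.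

For $k\ge j$ let $\iota(k)$ be the part of $\lambda(k)$ before the first $j$. By the palindrome property, the part after the last $j$ is the reversal of $\iota(k)$. We claim that the entries strictly between two consecutive $j$'s in a list $\lambda(k)$ form the reversal of some $\iota(a)$ followed by some $\iota(b)$, with $a,b\ge j$. For $k\le j$ there is nothing to show. In $\lambda(k+1)$ with $k\ge j$, the three middle sublists contain $j$, so only the two outermost ones can fail to contain $j$. Two consecutive $j$'s therefore lie in the same sublist, where we use induction, or are the last $j$ of one sublist $\lambda(a)$ and the first $j$ of the next sublist $\lambda(b)$, with $a,b\geq j$, where the claim is clear.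

Reading off the beginning of $\lambda(k)=\lambda(r(k-1))\lambda(k-1)\cdots$ we get $\iota(j)=\emptyset$ and, for $k>j$,
$$\iota(k)=\begin{cases}(r(k-1))\,\iota(k-1)&\text{if }r(k-1)<j,\\ \iota(r(k-1))&\text{if }r(k-1)\ge j.\end{cases}\tag{2}$$
As an example take $j=1$. Then $\lambda(2)=(0,1,1,1,0)$, and $\iota(k)$ consists of $k-1$ zeros for $1\le k\le63$: these are the ballistic runs of Section 8. But $r(63)=1\ge j$, so $\iota(64)=\iota(1)=\emptyset$: the run has been cut.

**Step 3: the sum of $L_i$ over $\iota(k)$ is bounded independently of $k$.** This is the heart of the matter: it says that between two long crossings the head cannot get far. Let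
$$E=E(j)=\min\{e:\rho(e)\ge j\},$$
so $E\ge1$. We claim
$$\sum_{i\in\iota(k)}L_i\le2C_1\,2^E\qquad\text{for all }k\ge j.\tag{3}$$
Since $\rho$ is nondecreasing, $r(\kappa-1)=\rho(\nu(\kappa))<j$ if and only if $\nu(\kappa)<E$. Unfold the recursion (2) from $k$. First the index descends through consecutive integers $\kappa$ with $\nu(\kappa)<E$, each contributing $L_{\rho(\nu(\kappa))}$. The descent stops at $\kappa=j$, or at some $\kappa>j$ with $\nu(\kappa)\ge E$, where the index jumps to $\rho(\nu(\kappa))\ge j$, a power of two.

Now consider the index at a power of two $2^g$. If $2^g=j$, we are done. Let $2^g>j$. If $\rho(g)\ge j$, the index jumps directly to $\rho(g)$ and contributes nothing; this is again a power of two, $\ge j$ and smaller than $2^g$. If $\rho(g)<j$, then $g<E$, so all $\kappa\le2^g$ have $\nu(\kappa)\le g<E$, and the index descends by steps of $1$ all the way to $j$. Since the powers of two decrease in successive jumps, the process ends.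

Hence there are at most two descending runs. Each consists of $M$ consecutive integers $\kappa$, none of them a multiple of $2^E$, so $M<2^E$. Among them at most $M/2^e+1\le2\cdot2^{E-e}$ have $\nu(\kappa)=e$, for each $e<E$. So a run contributes at most
$$\sum_{e<E}2\cdot2^{E}2^{-e}L_{\rho(e)}\le2^E\,A(2^{E-1})\le C_12^E ,$$
and (3) follows.

**Step 4: displacement in windows of $S_j$ instants.** This step transfers the estimate to the whole time line. Besides the separator instants inside blocks, count all visits to the $D_k$ as separator instants. Block $k$ is a copy of $q_0$ for $k=0$ and of $q_{2^{|k|}}$ otherwise. Decompose its crossing according to $\lambda(0)$ or $\lambda(2^{|k|})$. The whole time line of $(h_j)$ is then an alternating sequence of (long or short) crossings and separator instants. Let $k_0\ge1$ be minimal with $2^{k_0}\ge j$. The blocks with $|k|\ge k_0$ contain long crossings, and the crossing of a block with $|k|<k_0$ is one short crossing.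

Call the set of instants strictly between two consecutive long crossings a *stretch*. It consists of short crossings and separator instants, with one more separator than shorts. A short crossing of $q_i$ visits at most $|q_i|=L_i-1$ cells, so a stretch visits at most $1+\sum L_i$ cells, the sum being over its shorts. There are two kinds of stretches.

* If both long crossings lie in the same block, or in consecutive blocks on one side of the center, then the shorts are given by the reversal of some $\iota(a)$ followed by some $\iota(b)$, with $a,b\ge j$. By (3) the stretch visits at most $1+4C_12^E$ cells.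
* The remaining stretch is the one across the center, from block $-k_0$ to block $k_0$. Its shorts are given by the reversal of $\iota(2^{k_0})$, then the blocks with $|k|<k_0$, then $\iota(2^{k_0})$. The middle part adds
$$\sum_{|k|<k_0}(|u_{|k|}|+1)\le1+2C_1\sum_{1\le k<k_0}2^k\le1+4C_1j .$$
Here we used Step 1 and the fact that, if the sum on the right is not empty, then $2^{k_0-1}<j$, so it is less than $2^{k_0}<2j$.

Since $j\le\rho(E)\le2^E$, every stretch visits at most $C_22^E$ cells, with $C_2=8C_1+2$.

Consider a window of at most $S_j$ consecutive instants. Long crossings are not empty, since $j\ge1$. If the window met three of them, it would contain the middle one, which takes $S_j-1$ instants, at least two separators, and at least two more instants; this is impossible. So it meets at most two long crossings, each within $|q_j|<C_1j\le C_12^E$ cells, and hence at most three stretches. The number of cells visited is at most $C_32^E$ with $C_3=2C_1+3C_2$. Therefore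
$$m+1\le S_j\ \Longrightarrow\ |h_{i+s}-h_i|\le C_3\,2^{E(j)}\qquad(i\in\mathbb Z,\ 0\le s\le m).\tag{4}$$

**Step 5: from $E(j)$ to the range.** It remains to express $2^{E(j)}$ through $m$. Let $\theta=2^{E-1}/(E+1)^2$, so that $\rho(E-1)$ is the largest power of $2$ that is $\le\theta$, or $0$ if $\theta<1$. By minimality of $E$, $\rho(E-1)<j$. If $\theta\ge1$, then $\theta/2<\rho(E-1)<j$; if $\theta<1$, then $\theta/2<1\le j$. In both cases
$$2^E<4j\,(E+1)^2 .$$
There is a constant $c_0$ with $(E+1)^2\le c_02^{E/2}$ for all $E\ge0$, so $2^{E/2}<4c_0j$ and $E=O(\log(j+1))$. Inserting this gives $2^{E(j)}=O(j\log^2(j+1))$.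

Given $m\ge1$, let $j\ge1$ be minimal with $m+1\le S_j$. Then $m+1>S_{j-1}\ge3^{j-1}$; for $j=1$ this just says $m+1>S_0=1$. So $j\le1+\log_3(m+1)$. By (4) and Lemma 7 with $g=\lceil C_32^{E(j)}\rceil$,
$$\operatorname{range}(\varphi^m)\le2\lceil C_3\,2^{E(j)}\rceil=O\big(j\log^2(j+1)\big)=O\big(\log m\,(\log\log m)^2\big).$$
This proves Theorem 2. $\square$
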